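# Traces of differential forms and the regularity of $A/P$

## 1. Cusps under smooth curves

Let $B=\mathbb C[[x_1,\dots,x_n]]$, let $f_1,\dots,f_n\in B$, and let $A=\mathbb C[[f_1,\dots,f_n]]\subset B$ be the complete subring they generate. Suppose that $A$ is itself a formal power series ring in the $f_i$ and that $B$ is a finitely generated $A$-module. Let $P$ be a prime ideal of $A$ such that $B/\sqrt{PB}$ is regular. Is $A/P$ regular? The question comes from "Finding Nilpotents With Wolmer Vasconcelos", https://github.com/Macaulay2/Workshop-2024-Utah.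

Recall that a Noetherian local ring of dimension $m$ is regular if its maximal ideal is generated by $m$ elements. Write $O=A/P$ and $S=B/\sqrt{PB}$. By lying over, $\sqrt{PB}\cap A=P$, so $O\subset S$ is a finite extension.

The answer one would first guess is **no**. A finite extension $O\subset S$ with $S$ regular says little about $O$: think of the cusp $\mathbb C[[t^2,t^3]]\subset\mathbb C[[t]]$, or of the quadric cone $\mathbb C[[x^2,xy,y^2]]\subset\mathbb C[[x,y]]$. Without the radical there would be nothing to ask. We shall see that $B$ is free over $A$, so $B/PB$ is free over $A/P$, and regularity descends along flat local homomorphisms. But passing to the radical destroys flatness, at least as an argument. In fact $S$ is flat over $O$ exactly when $O$ is regular: if $O$ is regular, the finite Cohen–Macaulay module $S$ is free over it, and the converse is flat descent. So flatness of $S$ over $O$ is the conclusion in disguise and cannot be an input.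

Let us try to realize a singular $O$. For $n=1$ the primes are $0$ and $(f_1)$, and $A/P$ is $A$ or $\mathbb C$, both regular. Take $n=2$, $A=\mathbb C[[u,v]]$.

*Test 1.* Let $P=(v^2-u^3)$, and $u=x^a$, $v=y^b$ in $B=\mathbb C[[x,y]]$. Then $PB$ is generated by $\varphi=y^{2b}-x^{3a}$. A common factor of $\varphi$ and $\partial\varphi/\partial y=2b\,y^{2b-1}$ is a power of $y$ up to a unit, and $y\nmid\varphi$. So $\varphi$ is square-free, $\sqrt{PB}=PB$, and $\varphi\in\mathfrak m_B^2$. So $B/\varphi B$, of dimension $1$ with a two-dimensional cotangent space, is not regular. For $a=2,b=1$ we see two smooth branches $y=\pm x^3$ through one point.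

The same reasoning covers every $P=(\varphi)$ with $\varphi\in\mathfrak m_A^2$ for which $\varphi B$ is a radical ideal. So a counterexample must have $V(P)$ inside the branch locus.

*Test 2.* There is a cover branched exactly along a cusp. Write
$$T^3+pT+q=(T-a)(T^2+aT+b),\qquad p=b-a^2,\quad q=-ab,$$
and let $A=\mathbb C[[p,q]]\subset B=\mathbb C[[a,b]]$. Modulo $(p,q)B$ we have $b=a^2$ and $a^3=0$, so $B$ is finite over $A$. The discriminant of a product is the product of the discriminants times the square of the resultant, so
$$-4p^3-27q^2=(a^2-4b)\,(2a^2+b)^2 .$$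
Let $P=(4p^3+27q^2)$. The component $Q_2=(2a^2+b)$ does what we want: $B/Q_2=\mathbb C[[a]]$ is regular and lies over the cusp, with $p=-3a^2$, $q=2a^3$. But there is a second component $Q_1=(a^2-4b)$, so $S=B/(Q_1\cap Q_2)$ has two minimal primes and is not regular. Hence the statement "one prime of $B$ over $P$ has a regular quotient, so $A/P$ is regular" is false. If there is something to prove, it must use that $\sqrt{PB}$ is the *only* prime over $P$.

In each test the cusp forced an extra branch. Section 3 shows that this must happen for curves, and the rest of the notes proves that the first guess is wrong in every dimension.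

## 2. The theorem over a field of characteristic zero

**Theorem 1.** Let $F$ be a field of characteristic $0$ and $A=F[[f_1,\dots,f_n]]$ a formal power series ring. Let $B\neq0$ be a reduced $A$-algebra which is a finite free $A$-module, and let $P\subset A$ be a prime ideal such that $S:=B/\sqrt{PB}$ is a regular local ring. Then $A/P$ is regular.

**Corollary 2.** Let $A=\mathbb C[[f_1,\dots,f_n]]\subset B=\mathbb C[[x_1,\dots,x_n]]$ be a module-finite extension of formal power series rings and $P$ a prime ideal of $A$ such that $B/\sqrt{PB}$ is regular. Then $A/P$ is regular.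

**Proof of Corollary 2 from Theorem 1.** $B$ is a domain, hence reduced. Since $\mathfrak m_AB$ is $\mathfrak m_B$-primary, $\operatorname{depth}_AB=\operatorname{depth}B=n=\dim A$. As $A$ is regular, $B$ has finite projective dimension, and the Auslander–Buchsbaum formula says that it is $0$. So $B$ is $A$-free. Finally $S$ is local because $B$ is. $\square$

From now on we are in the situation of Theorem 1.

**Step: $B$ is local and $Q:=\sqrt{PB}$ is the only prime over $P$.** $B$ is nonzero and torsion-free, so $A\subset B$. Since $A$ is complete, $B$ is a finite product of local rings. Each factor is nonzero and torsion-free, so it contains $A$ and has a prime over $P$; thus each factor contributes a nonzero factor to $B/\sqrt{PB}$. This ring is local, so there is one factor, and $B$ is local. The ideal $Q$ is prime because regular local rings are domains. Some prime $Q'$ of $B$ lies over $P$, so $Q\subset Q'$ and $P\subset Q\cap A\subset Q'\cap A=P$. Hence $Q\cap A=P$. Any prime over $P$ contains $PB$, hence $Q$, and equals $Q$ by incomparability.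

**Notation.** We fix, for the whole talk,
$$O=A/P\subset S=B/Q,\quad m=\dim O=\dim S,\quad c=\operatorname{ht}P=n-m,$$
$$k=\operatorname{Frac}O,\quad l=\operatorname{Frac}S,\quad r=[l:k],\quad K=\operatorname{Frac}A,\quad L=B\otimes_AK\supset B,\quad d=\dim_KL .$$
As $B$ is reduced, $L$ is a finite product of finite field extensions of $K$. As $S$ is finite over $O$, we have $S\otimes_Ok=l$. The residue field of $S$ is finite over $F$, hence separable; by Hensel's lemma $S$ has a coefficient field $F'\supset F$ finite over $F$. Being complete and regular of dimension $m$, $S=F'[[u_1,\dots,u_m]]$. Put also $R=B/PB$. It is a free $O$-module of rank $d$, its nilradical is $N=Q/PB$, which is nilpotent, and $R/N=S$.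

If $P=0$ then $O=A$, and if $m=0$ then $O=F$. Both are regular.

## 3. Traces of functions: normality, and the quadric cone

The sensible first tool is the trace $\operatorname{Tr}:B\to A$, where $\operatorname{Tr}(b)$ is the trace of multiplication by $b$ on the free module $B$; it agrees with $\operatorname{Tr}_{L/K}(b)$.

**Proposition 3.** For $b\in B$ with image $\beta\in S$,
$$\operatorname{Tr}(b)\bmod P=\frac dr\,\operatorname{Tr}_{l/k}(\beta).\tag{1}$$
Moreover $k\cap S=O$, and $O$ is normal.

**Proof.** Reduce a matrix of multiplication by $b$ modulo $P$. We see that $\operatorname{Tr}(b)\bmod P$ is the trace of $b$ on the $d$-dimensional $k$-space $R_k=R\otimes_Ok$. The ideal $N_k=N\otimes_Ok$ is nilpotent with $R_k/N_k=l$. Filter $R_k$ by the powers of $N_k$. Each graded piece $N_k^i/N_k^{i+1}$ is an $l$-vector space, say of dimension $n_i$, on which $b$ acts as $\beta$, with trace $n_i\operatorname{Tr}_{l/k}(\beta)$. Since $\sum_in_ir=d$, this gives (1).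

If $\eta\in k\cap S$, lift $\eta$ to $b\in B$. Then $\operatorname{Tr}_{l/k}(\eta)=r\eta$, so (1) reads $\operatorname{Tr}(b)\bmod P=d\,\eta$, and $\eta=\frac1d(\operatorname{Tr}(b)\bmod P)\in O$. An element of $k$ integral over $O$ lies in $S$, because $S$ is normal, hence in $k\cap S=O$. $\square$

A normal local domain of dimension $1$ is a discrete valuation ring (DVR), hence regular. So Theorem 1 holds for $m\le1$, in particular for $n\le2$: no cusp can occur.

It is instructive to see (1) fail in Test 2. There $a|_{Q_2}=-3q/(2p)$ is an element of $k$, not in $O$, and $a\in B$ lifts it. But $\operatorname{Tr}(a)=0$, being the sum of the roots of $T^3+pT+q$. Over the cusp, $Q_1$ contributes as well: parametrize it by $b=\tau^2$, $a=2\tau$, so that $p=-3\tau^2$, $q=-2\tau^3$, and $-3q/(2p)=-\tau$. The simple root $2\tau$ and twice the double root $-\tau$ cancel.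

**Where traces of functions stop.** For $m\ge2$ normal does not imply regular. Take $O=\mathbb C[[x^2,xy,y^2]]\subset S=\mathbb C[[x,y]]$. Here $k$ is the field fixed by $(x,y)\mapsto(-x,-y)$, and $k\cap S$ consists of the even power series, so $k\cap S=O$. The test of Proposition 3 is passed, although $O$ is singular.

Differential forms do better. The form $dx\wedge dy=d(x^2)\wedge d(y^2)/(4xy)$ is a form over $k$, and it is regular on $S$. The forms coming from $O$ are the $O$-combinations of
$$d(x^2)\wedge d(xy)=2x^2\,dx\wedge dy,\quad d(x^2)\wedge d(y^2)=4xy\,dx\wedge dy,\quad d(xy)\wedge d(y^2)=2y^2\,dx\wedge dy ,$$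
that is, $\mathfrak m_O\,dx\wedge dy$. So $dx\wedge dy$ is regular on $S$ and defined over $k$, but it does not come from $O$. If we can show that *forms* satisfy the analogue of $k\cap S=O$, this inclusion is excluded.

That is the plan. First we take traces of forms from $B$ to $A$, restrict them to $V(P)$, and prove the analogue of Proposition 3 for $q$-forms. Then we look at top forms, $q=m$: modulo torsion they form a module $M$ of rank one, and freeness of $B$ will force $M$ to be free. Finally, free top forms give $m$ commuting derivations dual to $m$ elements of $\mathfrak m_O$, and Taylor's formula shows that $O$ is a power series ring. Since $P=0$ and $m=0$ are settled, **assume $c\ge1$ and $m\ge1$ from now on.**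

## 4. Differentials of complete local rings

All derivations are $F$-derivations.

**Lemma 4.** Let $E$ be a field containing $F$, $E'$ a finite reduced $E$-algebra and $T$ an $E'$-module. Every derivation $\delta:E\to T$ extends uniquely to a derivation $E'\to T$.

**Proof.** $E'$ is a finite product of fields. A derivation kills idempotents: $e^2=e$ gives $\delta(e)=2e\delta(e)$, multiplying by $e$ gives $e\delta(e)=0$, so $\delta(e)=0$. So we may treat each factor separately and assume that $E'=E(\theta)$ is a field; let $G$ be the minimal polynomial of $\theta$, so $G'(\theta)\ne0$. Write $G^\delta(\theta)$ for $\sum\theta^j\delta(g_j)$ if $G=\sum g_jX^j$. Differentiating $G(\theta)=0$ forces $\delta(\theta)=\tau:=-G'(\theta)^{-1}G^\delta(\theta)$, which proves uniqueness. For existence, $H\mapsto H^\delta(\theta)+H'(\theta)\tau$ is a derivation $E[X]\to T$, where $X$ acts on $T$ as $\theta$. It kills $G$, hence all multiples of $G$, because $G(\theta)=0$. So it factors through $E[X]/(G)=E'$. $\square$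

**Definition.** Let $\mathcal C$ be the class of complete Noetherian local $F$-algebras whose residue field is finite over $F$. By Hensel's lemma, $D\in\mathcal C$ has a coefficient field $F''\supset F$ finite over $F$, so $D=F''[[z_1,\dots,z_N]]/I$. Put
$$\Omega_D=\bigoplus_iD\,dz_i\Big/\langle dg:g\in I\rangle,\qquad dg=\sum_i\frac{\partial g}{\partial z_i}\,dz_i,\qquad \Omega^q_D=\Lambda^q\Omega_D .$$

*Example.* For $D=F[[x,y]]/(y^2-x^3)=F[[t^2,t^3]]$ we get $\Omega_D=(D\,dx\oplus D\,dy)/(2y\,dy-3x^2\,dx)$. The element $2x\,dy-3y\,dx$ is nonzero: otherwise $2x=2gy$ with $g\in D$, i.e. $t^2=gt^3$. But it becomes $6t^4dt-6t^4dt=0$ in $F[[t]]\,dt$. By Lemma 6 below, applied to $D\subset F[[t]]$, it is a torsion element. So torsion must be divided out when we speak of forms over $\operatorname{Frac}D$.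

**Lemma 5.** $d:D\to\Omega_D$ is universal for $F$-derivations of $D$ into finitely generated $D$-modules.

**Proof.** Let $\delta:D\to T$ be such a derivation. It kills $F''$: if $G$ is the minimal polynomial over $F$ of $a\in F''$, then $G'(a)\delta(a)=0$ with $G'(a)\in F''^*$. Also $\delta(\mathfrak m_D^j)\subset\mathfrak m_D^{j-1}T$ by the product rule. Let $G\in F''[[z]]$ and let $G_j$ be its truncation to degree $<j$. Then $\delta(G_j(z))=\sum_i(\partial_iG_j)(z)\,\delta(z_i)$, so
$$\delta(G(z))-\sum_i(\partial_iG)(z)\,\delta(z_i)\in\mathfrak m_D^{j-1}T\quad\text{for all }j .$$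
By Krull's intersection theorem the left side is $0$. So $\delta$ is determined by the $\delta(z_i)$. Taking $G\in I$ shows that $dz_i\mapsto\delta(z_i)$ is well defined on $\Omega_D$. $\square$

Hence $\Omega_D$ does not depend on the presentation, is generated by the $dx$ with $x\in D$, and is functorial for finite homomorphisms $D\to D'$ in $\mathcal C$, because $\Omega_{D'}$ is then finitely generated over $D$. All homomorphisms below are finite. From the presentation,
$$\Omega_{D/J}=\Omega_D/(J\,\Omega_D+D\,dJ)\tag{2}$$
for proper ideals $J$. The rings $A,B,O,S$ lie in $\mathcal C$. $\Omega_A$ is free on the $df_i$, and $\Omega_S$ is free on the $du_i$.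

**Lemma 6.** Let $D\in\mathcal C$ be a domain and $E=\operatorname{Frac}D$.
(a) $\dim_E\Omega_D\otimes_DE=\dim D$.
(b) If $D'\in\mathcal C$ is a reduced finite torsion-free $D$-algebra and $E'=D'\otimes_DE$, then $\Omega_D\otimes_DE'\to\Omega_{D'}\otimes_{D'}E'$ is an isomorphism.

**Proof.** We prove (b) first. *Surjectivity.* Let $x\in D'\subset E'$. As $E[x]\subset E'$ is reduced, the minimal polynomial of $x$ over $E$ is square-free, hence separable. Clearing denominators gives $G=\sum a_iX^i\in D[X]$ with $G(x)=0$ and $G'(x)\in E'^*$. Differentiating, $G'(x)\,dx=-\sum x^i\,da_i$, so $dx$ is in the image.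

*Injectivity.* Let $\lambda$ be an $E$-linear functional on $\Omega_D\otimes_DE$. Then $a\mapsto\lambda(da)$ is a derivation $D\to E$. It extends to $E\to E$ by the quotient rule, and by Lemma 4 to $\delta:E'\to E'$. Since $\Omega_D$ is finitely generated, $\delta(D)\subset s_0^{-1}D$ for some $0\ne s_0\in D$. Since $D'$ is generated over $D$ by finitely many elements $x_j$, and $\delta(\sum a_jx_j)=\sum(\delta(a_j)x_j+a_j\delta(x_j))$, we get $\delta(D')\subset s^{-1}D'$ for some $0\ne s\in D$. So $\delta|_{D'}$ has values in a finitely generated module and factors through $\Omega_{D'}$. It gives an $E'$-linear functional on $\Omega_{D'}\otimes_{D'}E'$ with $da\mapsto\lambda(da)$ for $a\in D$. Do this for the dual basis of a basis $(e_j)$ of $\Omega_D\otimes_DE$: the resulting functionals show that the images of the $e_j$ are $E'$-linearly independent.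

(a) Let $z_1,\dots,z_{\dim D}$ be a system of parameters. Then $D$ is finite over $F[[z]]$, because $D/(z)D$ is finite over $F$ and the rings are complete; and $F[[z]]\subset D$ is a power series ring, for dimension reasons. Apply (b) to $F[[z]]\subset D$. $\square$

Put $V_k=\Omega_O\otimes_Ok$ and $V_l=\Omega_S\otimes_Sl$. By Lemma 6,
$$\dim_kV_k=m,\qquad V_l=V_k\otimes_kl,\qquad \Omega_B\otimes_BL=\Omega_A\otimes_AL.\tag{3}$$

The next lemma provides coordinates adapted to a prime: some along its zero set, some transversal to it.

**Lemma 7.** Let $\mathfrak p\subset A$ be a prime of height $e\ge1$ and let $p_1,\dots,p_e\in\mathfrak p$ generate $\mathfrak pA_{\mathfrak p}$. There are $y_1,\dots,y_{n-e}\in\{f_1,\dots,f_n\}$ such that $dy_1,\dots,dy_{n-e},dp_1,\dots,dp_e$ is a basis of $\Omega_A\otimes A_{\mathfrak p}$ and the $dy_i$ map to a basis of $\Omega_{A/\mathfrak p}\otimes\kappa(\mathfrak p)$.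

**Proof.** By Lemma 6(a), $\Omega_{A/\mathfrak p}\otimes\kappa(\mathfrak p)$ has dimension $n-e$. By (2) it is the quotient of the $n$-dimensional space $\Omega_A\otimes\kappa(\mathfrak p)$ by the span of $\{dp:p\in\mathfrak p\}$. For $p\in\mathfrak p$ write $sp=\sum a_jp_j$ with $s\in A\setminus\mathfrak p$ and $a_j\in A$. Differentiating, $s\,dp\equiv\sum a_j\,dp_j$ modulo $\mathfrak p$. So the span is generated by $dp_1,\dots,dp_e$; it has dimension $n-(n-e)=e$, so these are independent. Choose $y_i$ among the $f_i$ giving a basis of the quotient. Then the $dy_i,dp_j$ generate $\Omega_A\otimes A_{\mathfrak p}$ by Nakayama, and $n$ generators of a free module of rank $n$ form a basis. $\square$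

## 5. Derivations and traces over discrete valuation rings

Let $V\supset F$ be a DVR with fraction field $K$, uniformizer $\pi$ and residue field $\kappa$. Let $W$ be the integral closure of $V$ in $L$. As $\operatorname{char}K=0$, $W$ is finite over $V$. It is a finite product of semilocal Dedekind domains, and it is free over $V$ of rank $d$. Denote its maximal ideals by $\mathfrak r$, with residue fields $\kappa(\mathfrak r)$ and ramification indices $\varepsilon_{\mathfrak r}$.

What can we expect from derivations? Take $V=\mathbb C[[\pi]]\subset W=\mathbb C[[t]]$ with $\pi=t^\varepsilon$. The derivation $d/d\pi$ sends $t$ to $\varepsilon^{-1}t^{1-\varepsilon}$, so for $\varepsilon\ge2$ it does not preserve $W$. But $\pi\,d/d\pi$ sends $t$ to $t/\varepsilon$; it preserves $W$ and $tW$. The condition $\delta(\pi)\in\pi V$ is what makes the difference.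

**Lemma 8.**
(i) For $w\in W$ we have $\operatorname{Tr}_{L/K}(w)\in V$ and
$$\operatorname{Tr}_{L/K}(w)\equiv\sum_{\mathfrak r}\varepsilon_{\mathfrak r}\operatorname{Tr}_{\kappa(\mathfrak r)/\kappa}(w\bmod\mathfrak r)\pmod\pi.$$
Also $\sum_{\mathfrak r}\varepsilon_{\mathfrak r}[\kappa(\mathfrak r):\kappa]=d$. In particular $\operatorname{Tr}_{L/K}(\operatorname{rad}W)\subset\pi V$, where $\operatorname{rad}W=\bigcap\mathfrak r$.
(ii) Let $\delta$ be a derivation of $K$ with $\delta(V)\subset V$ and $\delta(\pi)\in\pi V$. Its extension to $L$ satisfies $\delta(W)\subset W$ and $\delta(\mathfrak r)\subset\mathfrak r$ for all $\mathfrak r$.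

**Proof of (i).** $\operatorname{Tr}_{L/K}(w)$ is the trace of multiplication by $w$ on the free $V$-module $W$. Modulo $\pi$ it is the trace of $w$ on the $d$-dimensional $\kappa$-space $W/\pi W=\prod_{\mathfrak r}W/\mathfrak r^{\varepsilon_{\mathfrak r}}$. Filter each factor by powers of $\mathfrak r$. There are $\varepsilon_{\mathfrak r}$ graded pieces, each one-dimensional over $\kappa(\mathfrak r)$, and $w$ acts on each as $w\bmod\mathfrak r$. Adding traces and dimensions gives both formulas.

**Proof of (ii).** *Passing to completions.* We have $\delta(\pi^jV)\subset\pi^jV$, so $\delta$ extends continuously to the completion $\hat V$, with $\delta(\pi)\in\pi\hat V$, and then to $\hat K=\operatorname{Frac}\hat V$. Fix $\mathfrak r$ and let $\hat W$ be the completion of $W_{\mathfrak r}$. It is a complete DVR, finite over $\hat V$, being a direct factor of $W\otimes_V\hat V$. Put $\varepsilon=\varepsilon_{\mathfrak r}$.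

*Structure of $\hat W$.* Here we find a uniformizer that is a root of a unit times $\pi$. Let $\kappa(\mathfrak r)=\kappa(\bar\theta)$, and let $G\in\hat V[X]$ be a monic lift of the minimal polynomial of $\bar\theta$, which is separable. By Hensel there is $\theta\in\hat W$ lifting $\bar\theta$ with $G(\theta)=0$ and $G'(\theta)$ a unit. The ring $\hat V[X]/(G)$ is free over $\hat V$ and its reduction modulo $\pi$ is the field $\kappa(\mathfrak r)$. So it is local, its maximal ideal is generated by the nonzerodivisor $\pi$, and it is a DVR. Its map to $\hat W$ kills no power of $\pi$, hence is injective. So $V_1=\hat V[\theta]\cong\hat V[X]/(G)$ is a DVR with uniformizer $\pi$ and residue field $\kappa(\mathfrak r)$.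

Let $t_0$ be a uniformizer of $\hat W$ and write $t_0^\varepsilon=w\pi$ with $w\in\hat W^*$. As $V_1$ has the full residue field, $w=u(1+\nu)$ with $u\in V_1^*$ and $\nu\in t_0\hat W$. Since $\operatorname{char}\kappa=0$, Hensel gives an $\varepsilon$-th root of $1+\nu$. Dividing $t_0$ by it, we obtain a uniformizer $t$ with $t^\varepsilon=u\pi$. Then
$$\hat W=\bigoplus_{0\le i<\varepsilon}V_1t^i,\qquad t\hat W=\bigoplus_{1\le i\le\varepsilon}V_1t^i .$$
Indeed the $t^i$ generate by Nakayama, because $\hat W/\pi\hat W=\hat W/t^\varepsilon\hat W$; the sum is direct because nonzero elements of $V_1t^i$ have valuation $\equiv i$ modulo $\varepsilon$; and the second formula is $t$ times the first.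

*Applying $\delta$.* Extend $\delta$ from $\hat K$ to $\operatorname{Frac}\hat W$ by Lemma 4. Then $\delta(\theta)=-G^\delta(\theta)/G'(\theta)\in V_1$, so $\delta(V_1)\subset V_1$. From $t^\varepsilon=u\pi$ we get
$$\frac{\delta(t)}t=\frac1\varepsilon\Bigl(\frac{\delta(u)}u+\frac{\delta(\pi)}\pi\Bigr)\in V_1 ,$$
and this is where $\delta(\pi)\in\pi V$ is used. Hence $\delta(at^i)=\bigl(\delta(a)+ia\,\delta(t)/t\bigr)t^i\in V_1t^i$ for $a\in V_1$. So $\delta(\hat W)\subset\hat W$ and $\delta(t\hat W)\subset t\hat W$.

*Back to $W$.* Consider two derivations $L\to\operatorname{Frac}\hat W$: extend $\delta$ to $L$ and then map to $\operatorname{Frac}\hat W$; or map to $\operatorname{Frac}\hat W$ and then apply the $\delta$ just constructed. Both extend $\delta$ on $K$, so they agree by Lemma 4. An element of $L$ lies in $W$ if and only if its image in each $\operatorname{Frac}\hat W_{\mathfrak r}$ lies in $\hat W_{\mathfrak r}$, and $\mathfrak r$ is the preimage of $t\hat W_{\mathfrak r}$ in $W$. This gives (ii). $\square$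

## 6. The trace of a regular form is regular

**Definition.** For $\omega\in\Omega_B^q$ let $\operatorname{Tr}(\omega)\in\Omega_A^q\otimes_AK$ be its image under
$$\Omega_B^q\to\Omega_B^q\otimes_BL=\Omega_A^q\otimes_AL\xrightarrow{\,1\otimes\operatorname{Tr}_{L/K}\,}\Omega_A^q\otimes_AK .$$

*Example.* Let $A=\mathbb C[[u]]\subset B=\mathbb C[[x]]$, $u=x^2$. Then $dx=\frac1{2x}\,du$ has a coefficient with a pole, but $\operatorname{Tr}_{L/K}(\frac1{2x})=0$, so $\operatorname{Tr}(dx)=0$. And $x\,dx=\frac12du$ gives $\operatorname{Tr}(x\,dx)=du$. So the coefficients of $\omega$ can leave $B$, and regularity of $\operatorname{Tr}(\omega)$ needs a proof.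

**Contraction formula.** Let $(e_i)$ be a basis of $\Omega_A\otimes K$ with dual derivations $\delta_i$ of $K$, that is, $\delta_i(a)=e_i^*(da)$ on $A$. Extend $\delta_i$ to $L$. The functional dual to $e_i$ on $\Omega_B\otimes_BL=\Omega_A\otimes_AL$, composed with $d:B\to\Omega_B\otimes_BL$, is a derivation $B\to L$ extending $\delta_i|_A$. It extends to $L=B\otimes_AK$, so by the uniqueness in Lemma 4 it is $\delta_i|_B$. Hence for a finite sum $\omega=\sum g\,dx_1\wedge\dots\wedge dx_q$ with $g,x_j\in B$, the coefficient of $e_{i_1}\wedge\dots\wedge e_{i_q}$ is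
$$\omega(\delta_{i_1},\dots,\delta_{i_q})=\sum g\,\det\bigl(\delta_{i_a}(x_b)\bigr),\tag{4}$$
and the corresponding coefficient of $\operatorname{Tr}(\omega)$ is the trace of this element of $L$.

**Lemma 9.** $\operatorname{Tr}(\Omega_B^q)\subset\Omega_A^q$.

**Proof.** $A$ is normal, so it is the intersection of its localizations at height-one primes, and $\Omega_A^q$ is free. So it suffices to work at one height-one prime, which is principal: $\mathfrak p=(\pi)$. Let $V=A_{\mathfrak p}$ and take $W$ as in Section 5; $B\subset W$ by integrality. By Lemma 7, $d\pi,dy_2,\dots,dy_n$ is a basis of $\Omega_A\otimes V$ for suitable $y_j$. The dual derivations $\delta_1,\dots,\delta_n$ map $V$ to $V$; moreover $\delta_1(\pi)=1$, and $\delta_j(\pi)=0$ for $j\ge2$.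

**Step 1: coefficients without $d\pi$.** By Lemma 8(ii), $\delta_j(W)\subset W$ for $j\ge2$. By (4), the coefficients of the $dy_I$ in $\omega$ lie in $W$, and by Lemma 8(i) their traces lie in $V$.

**Step 2: coefficients with $d\pi$.** The derivation $\pi\delta_1$ maps $V$ into $\pi V$, so Lemma 8(ii) applies to it: it preserves $W$ and each $\mathfrak r$. The induced derivation of $\kappa(\mathfrak r)$ vanishes on $\kappa$, hence vanishes by the uniqueness in Lemma 4. So $\pi\delta_1(W)\subset\operatorname{rad}W$. Let $b$ be the coefficient of $d\pi\wedge dy_{I'}$ in $\omega$. By (4), $\pi b=\omega(\pi\delta_1,\delta_{I'})$ is a sum of elements of $W$ times determinants with one row in $\operatorname{rad}W$ and the other rows in $W$. So $\pi b\in\operatorname{rad}W$. By Lemma 8(i), $\pi\operatorname{Tr}_{L/K}(b)\in\pi V$, i.e. $\operatorname{Tr}_{L/K}(b)\in V$. $\square$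

## 7. Restricting the trace to $V(P)$

Let $\operatorname{res}_O:\Omega_A^q\to\Lambda^qV_k$ and $\operatorname{res}_S:\Omega_B^q\to\Lambda^qV_l=\Lambda^qV_k\otimes_kl$ be the natural maps. Write $\operatorname{Tr}_{l/k}$ also for $1\otimes\operatorname{Tr}_{l/k}:\Lambda^qV_l\to\Lambda^qV_k$. We want the analogue of (1) for forms.

For functions we reduced a matrix modulo $P$. For forms this breaks down, since coefficients need not lie in $B_P=B\otimes_AA_P$, even those in directions along $V(P)$. Take $A=\mathbb C[[u,v,y]]\subset B=\mathbb C[[s,v,y]]$ with $u=s^2+yv$, and $P=(u,v)$. Then $PB=(s^2,v)$, $Q=(s,v)$ and $S=\mathbb C[[y]]$. The derivation $\delta$ dual to $dy$ in the basis $dy,du,dv$ kills $u$ and $v$; from $s^2=u-yv$ we get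
$$\delta(s)=-\frac v{2s}=-\frac{v}{2(u-yv)}\,s ,$$
which is not in $B_P=A_P\oplus A_Ps$, because $u-yv$ does not divide $v$ in $A_P$. However, with respect to the order of vanishing along $P$, both $v$ and $u-yv=s^2$ have order $1$. So $v/s$ has order $\frac12>0$. It is integral for this valuation and reduces to $0$, which is the correct $dy$-coefficient of $ds|_S=0$. The remedy is to reduce modulo the maximal ideals over the *order valuation* of $P$.

**Lemma 10.** For $\omega\in\Omega_B^q$, $q\ge0$:
$$\operatorname{res}_O(\operatorname{Tr}\omega)=\frac dr\,\operatorname{Tr}_{l/k}(\operatorname{res}_S\omega).$$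

**Proof.** **Step 1: coordinates.** Since $A_P$ is regular of dimension $c$, choose $p_1,\dots,p_c\in P$ generating $\mathfrak P:=PA_P$, and $y_1,\dots,y_m$ as in Lemma 7 for $\mathfrak p=P$. Let $\delta_1,\dots,\delta_m:A_P\to A_P$ be dual to $dy_1,\dots,dy_m$ in the basis $(dy_i,dp_j)$ of $\Omega_A\otimes A_P$. Then $\delta_i(p_j)=0$, so $\delta_i(\mathfrak P^j)\subset\mathfrak P^j$ for all $j$. Modulo $\mathfrak P$, $\delta_i$ induces the derivation $\bar\delta_i$ of $k$ dual to $dy_i\in V_k$.

**Step 2: the order valuation.** This step constructs a DVR to which Lemma 8 applies. Since $A_P$ is regular, $\operatorname{gr}_{\mathfrak P}A_P=k[X_1,\dots,X_c]$ with $X_j$ the class of $p_j$. This is a domain, so $v(a)=\max\{j:a\in\mathfrak P^j\}$ defines a discrete valuation of $K$ with $v(p_1)=1$. Let $V\supset A_P$ be its valuation ring and $\pi=p_1$. For $a,b\in A_P$ with $b\ne0$ and $v(a)\ge v(b)=j$, send $a/b$ to the quotient of the classes of $a$ and $b$ in $\mathfrak P^j/\mathfrak P^{j+1}$. This is well defined: if $ab'=a'b$, the products of classes in $\operatorname{gr}_{\mathfrak P}A_P$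 agree. It is a ring homomorphism of $V$ onto the field of quotients of homogeneous elements of equal degree, namely
$$\kappa:=k(\tau_2,\dots,\tau_c),\qquad\tau_j=X_j/X_1 .$$
Its kernel consists of the $a/b$ with $v(a)>v(b)$, so it is $\pi V$. So $V$ has residue field $\kappa$, purely transcendental over $k=A_P/\mathfrak P$ (and $\kappa=k$ if $c=1$).

By Step 1, $v(\delta_ia)\ge v(a)$ for $a\in A_P$. The quotient rule $\delta_i(a/b)=(b\,\delta_ia-a\,\delta_ib)/b^2$ gives $v(\delta_i(a/b))\ge v(a)-v(b)$, so $\delta_i(V)\subset V$. Also $\delta_i(\pi)=0$. The derivation induced by $\delta_i$ on $\kappa$ restricts to $\bar\delta_i$ on $k$.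

**Step 3: reduction modulo $\mathfrak r$.** Here we show that the coefficients of $\omega$ along $V(P)$ reduce to those of $\operatorname{res}_S\omega$. Take $W$ as in Section 5 for this $V$; $B\subset W$ by integrality. By Lemma 8(ii), $\delta_i$ preserves $W$ and induces a derivation of each $\kappa(\mathfrak r)$. The prime $\mathfrak r\cap B$ lies over $\pi V\cap A=P$. As $Q$ is the only prime over $P$, $\mathfrak r\cap B=Q$ for *every* $\mathfrak r$; this is what failed in Test 2. So $l\subset\kappa(\mathfrak r)$, compatibly with $k\subset\kappa$. The restriction to $l$ of the derivation of $\kappa(\mathfrak r)$ extends $\bar\delta_i$ on $k$. By Lemma 4 it is the extension of $\bar\delta_i$ to $l$, i.e. the one given on $S$ by $d:S\to V_l=V_k\otimes_kl$ and the functional dual to $dy_i$.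

Let $I\subset\{1,\dots,m\}$, $|I|=q$, and let $b_I=\omega(\delta_I)$ be the coefficient of $dy_I$ in $\omega$. By (4), $b_I\in W$. Write $\operatorname{res}_S\omega=\sum_I\beta_I\,dy_I$ with $\beta_I\in l$. The contraction formula holds for $S$ as well, with the extended $\bar\delta_i$, by what was just said. Comparing the two formulas, $b_I\bmod\mathfrak r=\beta_I$ for every $\mathfrak r$.

**Step 4: the trace.** The ring $l\otimes_k\kappa$ is a localization of $l[\tau_2,\dots,\tau_c]$, so it is a domain; it is finite over the field $\kappa$. So it is a field, of degree $r$ over $\kappa$, and it embeds in $\kappa(\mathfrak r)$. By transitivity of the trace,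
$$\operatorname{Tr}_{\kappa(\mathfrak r)/\kappa}(\beta_I)=\frac{[\kappa(\mathfrak r):\kappa]}r\operatorname{Tr}_{l/k}(\beta_I).$$
Lemma 8(i) gives
$$\operatorname{Tr}_{L/K}(b_I)\equiv\sum_{\mathfrak r}\varepsilon_{\mathfrak r}\frac{[\kappa(\mathfrak r):\kappa]}r\operatorname{Tr}_{l/k}(\beta_I)=\frac dr\operatorname{Tr}_{l/k}(\beta_I)\pmod\pi .$$
By Lemma 9, all coefficients of $\operatorname{Tr}\omega$ in the basis built from the $dy_i,dp_j$ lie in $A_P$. In particular $\operatorname{Tr}_{L/K}(b_I)\in A_P$, so the congruence is an equality in $k=A_P/\mathfrak P\subset\kappa$. Since $\operatorname{res}_O$ kills every $dp_j$, we have $\operatorname{res}_O(\operatorname{Tr}\omega)=\sum_I\overline{\operatorname{Tr}_{L/K}(b_I)}\,dy_I$, and the lemma follows. $\square$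

Let $\bar\Omega_O^q\subset\Lambda^qV_k$ be the image of $\Omega_O^q$, that is, $\Omega^q_O$ modulo torsion. By functoriality $\bar\Omega_O^q\subset\Omega_S^q\subset\Lambda^qV_l$, as $\Omega_S^q$ is $S$-free.

**Proposition 11.** $\Lambda^qV_k\cap\Omega_S^q=\bar\Omega_O^q$ for all $q\ge0$. In particular $O$ is normal. Moreover $M:=\bar\Omega_O^m$ satisfies $M=\bigcap_{\operatorname{ht}\mathfrak p=1}M_{\mathfrak p}$, where $\mathfrak p$ ranges over the height-one primes of $O$.

**Proof.** Let $\eta\in\Lambda^qV_k\cap\Omega_S^q$ and lift $\eta$ to $\omega\in\Omega_B^q$; this is possible by (2). By Lemma 10,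
$$r\eta=\operatorname{Tr}_{l/k}(\eta)=\frac rd\operatorname{res}_O(\operatorname{Tr}\omega),$$
and $\operatorname{res}_O(\operatorname{Tr}\omega)\in\bar\Omega_O^q$ by Lemma 9. So $\eta\in\bar\Omega_O^q$. The other inclusion is clear. For $q=0$ this says $k\cap S=O$, and $O$ is normal as in Proposition 3.

For primes $\mathfrak q$ of $S$ we have $\operatorname{ht}\mathfrak q=\operatorname{ht}(\mathfrak q\cap O)$, by going-down (valid as $O$ is normal and $S$ is a domain) and incomparability. So every height-one $\mathfrak q$ lies over a height-one $\mathfrak p$. Writing $S_{\mathfrak p}=S\otimes_OO_{\mathfrak p}$,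
$$\bigcap_{\mathfrak p}S_{\mathfrak p}\subset\bigcap_{\operatorname{ht}\mathfrak q=1}S_{\mathfrak q}=S,\tag{5}$$
and since $\Omega_S^m$ is free, $\bigcap_{\mathfrak p}(\Omega_S^m)_{\mathfrak p}=\Omega_S^m$. Therefore $\bigcap_{\mathfrak p}M_{\mathfrak p}\subset\Lambda^mV_k\cap\Omega_S^m=M$. $\square$

With $q=2$ this excludes the inclusion $\mathbb C[[x^2,xy,y^2]]\subset\mathbb C[[x,y]]$ of Section 3.

## 8. Freeness of $B$ makes divisorial ideals of $O$ principal

**Definition.** We call a finitely generated $O$-module $0\ne I\subset k$ *divisorial* if $I=\bigcap_{\operatorname{ht}\mathfrak p=1}I_{\mathfrak p}$.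

*Example.* Over the cone $\mathbb C[[x^2,xy,y^2]]$, with fraction field $k$ and $S=\mathbb C[[x,y]]$, the ideal $I=xS\cap k=(x^2,xy)$ is divisorial. It is a height-one prime $\mathfrak p_0$, with quotient $\mathbb C[[y^2]]$. An element of $\bigcap_{\mathfrak p}I_{\mathfrak p}$ lies in $\bigcap_{\mathfrak p}O_{\mathfrak p}=O$ and in $(\mathfrak p_0)_{\mathfrak p_0}\cap O=\mathfrak p_0$. It is not principal, since $x^2$ and $xy$ are linearly independent in $I/\mathfrak m_OI$. On $S$ it becomes the divisor of $h=x$, and $h^2$ lies in $k$.

Choose $0\ne\xi\in\Lambda^mV_k$ and write $M=I\xi$ with $I\subset k$. By Proposition 11, $I$ is divisorial. We want $M$ free, so we want $I$ principal. The example shows the usual situation: $I$ has a generator $h$ up on the factorial ring $S$, but $h\notin k$; only its $r$-th power is in $k$, up to a unit of $S$. The way out is the ring $R=B/PB$, which sits between: it is free over $O$, so it detects the number of generators of $I$, and it differs from $S$ only by nilpotents, through which $r$-th roots lift *uniquely*.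

**Lemma 12.** Let $R'\to S'$ be a surjection of $\mathbb Q$-algebras with nilpotent kernel $J$, let $\gamma\in R'^*$ with image $\bar\gamma\in S'$, and let $\sigma\in S'$ satisfy $\sigma^r=\bar\gamma$. Then $\sigma$ has a unique lift $\tilde\sigma\in R'$ with $\tilde\sigma^r=\gamma$.

**Proof.** *Existence.* $\sigma$ is a unit, so any lift $\sigma_0$ is a unit, and $\gamma\sigma_0^{-r}=1+\nu$ with $\nu\in J$. Put $\tilde\sigma=\sigma_0\sum_{i\ge0}\binom{1/r}i\nu^i$, a finite sum. *Uniqueness.* Two such lifts are units and differ by a factor $1+\nu$ with $\nu\in J$ and $(1+\nu)^r=1$. So $\nu\cdot(r+\text{nilpotent})=0$. The second factor is a unit, hence $\nu=0$. $\square$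

**Proposition 13.** Every divisorial $O$-module $I\subset k$ is principal.

**Proof.** For height-one $\mathfrak p\subset O$ the ring $O_{\mathfrak p}$ is a DVR; write $I_{\mathfrak p}=a_{\mathfrak p}O_{\mathfrak p}$, with $a_{\mathfrak p}=1$ whenever $I_{\mathfrak p}=O_{\mathfrak p}$. This happens for almost all $\mathfrak p$: choose $0\ne s\in O$ with $sI\subset O$ and $0\ne t\in I\cap O$; if $st\notin\mathfrak p$ then $I_{\mathfrak p}\subset O_{\mathfrak p}$ contains the unit $t$.

**Step 1: a generator on $S$ whose $r$-th power descends up to a unit.** $S$ is factorial, and only finitely many height-one primes $\mathfrak q\subset S$ have $a_{\mathfrak q\cap O}\ne1$. So there is $h\in l^*$ with $v_{\mathfrak q}(h)=v_{\mathfrak q}(a_{\mathfrak q\cap O})$ for all height-one $\mathfrak q\subset S$. For each $\mathfrak p$, $S_{\mathfrak p}$ is a semilocal Dedekind domain whose maximal ideals come from the height-one primes over $\mathfrak p$. So $h=a_{\mathfrak p}v_{\mathfrak p}$ with $v_{\mathfrak p}\in S_{\mathfrak p}^*$. Let $g=N_{l/k}(h)\in k^*$. Norms of elements integral over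 the normal ring $O_{\mathfrak p}$ lie in $O_{\mathfrak p}$; applying this to $v_{\mathfrak p}^{\pm1}$, we get $g/a_{\mathfrak p}^r=N_{l/k}(v_{\mathfrak p})\in O_{\mathfrak p}^*$. Therefore
$$w:=\frac{h^r}g=v_{\mathfrak p}^r\cdot\frac{a_{\mathfrak p}^r}g\in S_{\mathfrak p}^*\quad\text{for every }\mathfrak p .$$
So $w$ and $w^{-1}$ lie in $\bigcap S_{\mathfrak p}=S$ by (5), that is, $w\in S^*$.

**Step 2: lifting $h$ through the nilpotents of $R$.** As $R$ is $O$-free, $R\subset R_{\mathfrak p}\subset R_k=R\otimes_Ok$. Moreover $R_k/N_k=l$ and $R_{\mathfrak p}/N_{\mathfrak p}=S_{\mathfrak p}$. Lift $w$ to $\tilde w\in R$; it is a unit because $N$ is nilpotent. In $l$ we have $h^r=gw$. By Lemma 12 for $R_k\to l$ and $\gamma=g\tilde w$, there is a unique $\tilde h\in R_k$ lifting $h$ with $\tilde h^r=g\tilde w$. It is a unit of $R_k$. In $S_{\mathfrak p}$ we have $v_{\mathfrak p}^r=(g/a_{\mathfrak p}^r)w$. By Lemma 12 for $R_{\mathfrak p}\to S_{\mathfrak p}$, $v_{\mathfrak p}$ lifts to $\tilde v_{\mathfrak p}\in R_{\mathfrak p}^*$ with $\tilde v_{\mathfrak p}^r=(g/a_{\mathfrak p}^r)\tilde w$.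 Now $a_{\mathfrak p}\tilde v_{\mathfrak p}\in R_k$ lifts $h$ and has $r$-th power $g\tilde w$. By uniqueness $\tilde h=a_{\mathfrak p}\tilde v_{\mathfrak p}$. So
$$\tilde hR_{\mathfrak p}=a_{\mathfrak p}R_{\mathfrak p}=I_{\mathfrak p}R_{\mathfrak p}\quad\text{for all }\mathfrak p .$$

**Step 3: counting generators over $R$.** Choose a basis, $R\cong O^d$. Then $IR=I^d$ and $I_{\mathfrak p}R_{\mathfrak p}=I_{\mathfrak p}^d$ inside $R_k=k^d$. As $O=\bigcap O_{\mathfrak p}$ and $I=\bigcap I_{\mathfrak p}$, we get $R=\bigcap R_{\mathfrak p}$, $IR=\bigcap I_{\mathfrak p}R_{\mathfrak p}$ and $I\otimes_OR=IR$. Since $\tilde h$ is a unit of $R_k$,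
$$I\otimes_OR\cong IR=\bigcap_{\mathfrak p}\tilde hR_{\mathfrak p}=\tilde hR\cong R .$$
The ring $R$ is local because $B$ is. Tensoring over $R$ with its residue field, a finite extension of $O/\mathfrak m_O=F$, gives $\dim_FI/\mathfrak m_OI=1$. By Nakayama $I$ is principal. $\square$

Hence $M=\bar\Omega_O^m$ is a free $O$-module of rank one.

## 9. Taylor's formula: $O$ is a power series ring

**Step 1: coordinates and commuting derivations.** Let $\bar f_i\in\mathfrak m_O$ be the image of $f_i$. $M$ is generated by the $m$-fold wedge products of the $d\bar f_i$, and $\dim_FM/\mathfrak m_OM=1$. By Nakayama one of these products generates $M$: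
$$M=O\cdot dz_1\wedge\dots\wedge dz_m,\qquad z_i\in\{\bar f_1,\dots,\bar f_n\}\subset\mathfrak m_O .$$
In particular $dz_1,\dots,dz_m$ is a $k$-basis of $V_k$. For $a\in O$ write $da=\sum_iD_i(a)\,dz_i$ in $V_k$. A priori $D_i(a)\in k$. But
$$da\wedge\bigwedge_{j\ne i}dz_j=\pm D_i(a)\,dz_1\wedge\dots\wedge dz_m\in M ,$$
so $D_i(a)\in O$. Thus the $D_i:O\to O$ are derivations with $D_i(z_j)=1$ if $i=j$ and $0$ otherwise. Any derivation $O\to O\subset k$ factors through $\Omega_O$ and hence through $V_k$, so it is determined by its values on $z_1,\dots,z_m$. The derivation $[D_i,D_j]$ kills all $z$'s; therefore $[D_i,D_j]=0$, and $D^\alpha=D_1^{\alpha_1}\cdots D_m^{\alpha_m}$ satisfies $D^\alpha D^\beta=D^{\alpha+\beta}$.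

**Step 2: a "value at the origin".** In $F[[z]]$ with $D=d/dz$, the Taylor expansion of $a$ at $z$ with displacement $-z$ gives $a(0)$. We imitate this. For $a\in O$ put
$$E(a)=\sum_{\alpha\in\mathbb N^m}(-1)^{|\alpha|}\frac{z^\alpha}{\alpha!}D^\alpha(a)\in O ,$$
which converges since $z^\alpha\in\mathfrak m_O^{|\alpha|}$ and $O$ is complete. As $D_i(\mathfrak m_O^j)\subset\mathfrak m_O^{j-1}$, $D_i$ is continuous and we may differentiate termwise. Writing $e_i$ for the $i$-th unit vector,
$$D_iE(a)=\sum_{\alpha:\,\alpha_i\ge1}(-1)^{|\alpha|}\frac{z^{\alpha-e_i}}{(\alpha-e_i)!}D^\alpha(a)+\sum_\alpha(-1)^{|\alpha|}\frac{z^\alpha}{\alpha!}D^{\alpha+e_i}(a)=0 ,$$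
as one sees by substituting $\alpha\to\alpha+e_i$ in the first sum. So $dE(a)=0$ in $V_k$, hence in $\Omega_S\subset V_l$. Since $S=F'[[u_1,\dots,u_m]]$, $\Omega_S$ is free on the $du_i$ and $\operatorname{char}F=0$, all partial derivatives of $E(a)$ vanish and $E(a)\in F'$. Let $c_a\in F=O/\mathfrak m_O$ be the residue of $E(a)$. Then $E(a)-c_a\in F'\cap\mathfrak m_S=0$, so $E(a)=c_a\in F$.

**Step 3: every element is a power series in $z$.** The following double series converges in $O$ and may be rearranged, because its $(\alpha,\beta)$-term lies in $\mathfrak m_O^{|\alpha|+|\beta|}$: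
$$\sum_\beta\frac{z^\beta}{\beta!}E(D^\beta a)=\sum_\gamma\frac{z^\gamma}{\gamma!}D^\gamma(a)\sum_{\alpha+\beta=\gamma}(-1)^{|\alpha|}\frac{\gamma!}{\alpha!\,\beta!}=a ,$$
since the inner sum is $\prod_i(1-1)^{\gamma_i}$, which is $0$ unless $\gamma=0$. By Step 2 each $E(D^\beta a)$ lies in $F$. So every $a\in O$ is a power series in $z_1,\dots,z_m$ with coefficients in $F$. If $a\in\mathfrak m_O$, its constant term lies in $F\cap\mathfrak m_O=0$, so $a\in(z_1,\dots,z_m)$. Hence $\mathfrak m_O=(z_1,\dots,z_m)$ with $m=\dim O$, and $O=A/P$ is regular. This proves Theorem 1, and with it Corollary 2. $\blacksquare$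

## 10. Characteristic $p$: a cusp that does occur

Characteristic $0$ is needed. Let $\operatorname{char}F=p>0$, let $q\ge2$ be prime to $p$, and put
$$A=F[[u,v]]\subset B=F[[s,v]],\qquad u=s^p,\qquad P=(v^p-u^q).$$
$B$ is a domain and free over $A$ with basis $1,s,\dots,s^{p-1}$. Send $u\mapsto t^p$, $v\mapsto t^q$. The ring $A/P$ is free over $F[[u]]$ with basis $1,v,\dots,v^{p-1}$, and the exponents $pi+qj$ with $0\le j<p$ are distinct modulo $p$ for distinct $j$. So the map is injective and $A/P\cong F[[t^p,t^q]]$. This is a domain, so $P$ is prime. It is not regular, since it is not even normal: $t$ lies in the fraction field and is integral, but $1$ is not of the form $pi+qj$ with $i,j\ge0$. Yet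
$$PB=(v^p-s^{pq})=(v-s^q)^pB,\qquad B/\sqrt{PB}\cong F[[s]],$$
which is regular. In Test 1 the pullback of a cusp split into distinct branches; here the branches have merged.

One can see which line of the argument gives way. Here $d=p$, and $r=1$ because $s$ already lies in $k$. Formula (1) still holds, but it reads $\operatorname{Tr}(b)\bmod P=p\,\beta=0$. The step "divide by $d$" in Proposition 3, and again in Proposition 11, is not available.
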